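# The skip operator is first-order definable in the enumeration degrees

## A formula for the skip

All quantifiers in the following statement range over the set $\mathcal D_e$ of enumeration degrees. It is ordered by enumeration reducibility $\le$, has joins $\vee$ and a least element $\mathbf 0$. The skip of a degree $\mathbf a$ is written $\mathbf a^\diamond$.

**Theorem 1 (Main Theorem).** Let $\mathcal K$, $\Theta$ and $\varphi$ be the following conditions.

* $\mathcal K(\mathbf u,\mathbf v)$: $\ \forall\mathbf y\,\forall\mathbf c\,\big[(\mathbf c\le\mathbf y\vee\mathbf u\ \wedge\ \mathbf c\le\mathbf y\vee\mathbf v)\to\mathbf c\le\mathbf y\big]$.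
* $\Theta(\mathbf a,\mathbf x)$: for all nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$,
$$\big[\mathcal K(\mathbf u,\mathbf v)\ \wedge\ \mathcal K(\mathbf p,\mathbf q)\ \wedge\ \mathbf v\not\le\mathbf a\ \wedge\ \mathbf p\le\mathbf a\vee\mathbf u\big]\ \to\ \mathbf q\le\mathbf x\vee\mathbf v .$$
* $\varphi(\mathbf a,\mathbf b)$: $\ \Theta(\mathbf a,\mathbf b)\ \wedge\ \forall\mathbf x\,(\Theta(\mathbf a,\mathbf x)\to\mathbf b\le\mathbf x)$.

*Then for all $\mathbf a,\mathbf x\in\mathcal D_e$ we have $\mathbf a^\diamond\le\mathbf x\iff\Theta(\mathbf a,\mathbf x)$. Hence $\mathbf a^\diamond$ is the least $\mathbf x$ with $\Theta(\mathbf a,\mathbf x)$, and $\varphi(\mathbf a,\mathbf b)\iff\mathbf b=\mathbf a^\diamond$. In particular, the skip is first-order definable in $(\mathcal D_e,\le)$.*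

The question comes from the paper "On Cototality And The Skip Operator In The Enumeration Degrees": is there a first-order formula $\varphi(x,y)$ in the language of partial orders which holds of $(\mathbf a,\mathbf b)$ in $(\mathcal D_e,\le)$ exactly when $\mathbf b=\mathbf a^\diamond$? The skip is defined through operators, complements and coding, none of which the bare partial order can see. The theorem says that the order determines it nevertheless, by an explicit formula. The symbols $\vee$ and $\mathbf 0$ are harmless: $\mathbf z=\mathbf x\vee\mathbf y$ says that $\mathbf z$ is the least upper bound of $\mathbf x,\mathbf y$, and $\mathbf z=\mathbf 0$ says $\forall\mathbf y\,(\mathbf z\le\mathbf y)$, so both can be rewritten using $\le$ alone.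

Read $\Theta(\mathbf a,\mathbf x)$ as a family of tests on $\mathbf x$. A test is given by two pairs, $(\mathbf u,\mathbf v)$ and $(\mathbf p,\mathbf q)$, of the special kind $\mathcal K$. The pairs are linked by $\mathbf p\le\mathbf a\vee\mathbf u$, and $\mathbf x$ passes if $\mathbf q\le\mathbf x\vee\mathbf v$. The theorem says that $\mathbf x$ passes all the tests for $\mathbf a$ exactly when $\mathbf x$ is above $\mathbf a^\diamond$.

## Enumeration operators and the skip

**Definition.** An *enumeration operator* $\Gamma$ is given by a c.e. set $W$ of pairs $\langle x,D\rangle$, with $D$ a (canonically coded) finite set, through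
$$\Gamma(X)=\{x:\exists\text{ finite }D\subseteq X\ (\langle x,D\rangle\in W)\}.$$
The pairs in $W$ are called the *axioms* of $\Gamma$. We write $A\le_eB$ if $A=\Gamma(B)$ for some enumeration operator $\Gamma$. The classes of $\equiv_e$ form $\mathcal D_e$, and $\Gamma_0,\Gamma_1,\dots$ is the standard effective list of all enumeration operators.

For example, the operator with axioms $\langle x,\{2x,2x+4\}\rangle$ for all $x$ sends $\{2,6\}$ to $\{1\}$. Two features matter constantly. Operators are *monotone*: $X\subseteq X'$ implies $\Gamma(X)\subseteq\Gamma(X')$. They also use only *positive* information: an axiom can ask that some elements be in $X$, never that some be out. So $\overline A\le_eA$ is false in general. Using axioms with $D=\emptyset$ we see that the c.e. sets are exactly the members of $\mathbf 0$. The join is given by $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$. Finite objects (pairs, strings) are identified with numbers, and every finite set has the form $D\oplus E$.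

**Definition.** For $A\subseteq\omega$ let $K_A=\{\langle e,x\rangle:x\in\Gamma_e(A)\}$. The *skip* of $A$ is $A^\diamond=\overline{K_A}$.

We have $K_A\equiv_eA$. For $K_A\le_eA$ use all axioms $\langle\langle e,x\rangle,D\rangle$ with $\langle x,D\rangle$ an axiom of $\Gamma_e$. For $A\le_eK_A$ note that if $\Gamma_i$ is the identity operator, then $A=\{x:\langle i,x\rangle\in K_A\}$. Two facts follow, which we use throughout:
$$\text{if } Y\le_eA,\ \text{ then }\ \overline Y\le_eA^\diamond;\tag{1}$$
$$\text{if } P\le_eB,\ \text{ then }\ P^\diamond\le_eB^\diamond.\tag{2}$$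
For (1), let $Y=\Gamma_i(A)$. Then $\overline Y=\{y:\langle i,y\rangle\in A^\diamond\}$. For (2), $K_P\le_eP\le_eB$, so (1) applied to $Y=K_P$ and $B$ gives $P^\diamond=\overline{K_P}\le_eB^\diamond$. By (2) the skip is well defined on degrees. By (1) it is a uniform upper bound for the complements of all sets enumeration reducible to $A$.

A small computation: $A^\diamond\not\le_eA$ for every $A$. Otherwise $\{e:\langle e,e\rangle\in A^\diamond\}=\Gamma_i(A)$ for some $i$, and then $i\in\Gamma_i(A)\iff\langle i,i\rangle\in A^\diamond\iff i\notin\Gamma_i(A)$. For $A=\emptyset$ the sets $\Gamma_e(\emptyset)$ are exactly the c.e. sets, so $K_\emptyset$ is a version of the halting set and $\emptyset^\diamond$ is its complement. In particular $\mathbf 0^\diamond\ne\mathbf 0$.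

## Kalimullin pairs

The relation $\mathcal K(\mathbf u,\mathbf v)$ says that over any base $\mathbf y$, whatever lies below both $\mathbf y\vee\mathbf u$ and $\mathbf y\vee\mathbf v$ already lies below $\mathbf y$. It is symmetric. With $\mathbf y=\mathbf 0$ it says that $\mathbf u$ and $\mathbf v$ have infimum $\mathbf 0$, so $\mathcal K(\mathbf u,\mathbf u)$ holds only for $\mathbf u=\mathbf 0$. On the other hand $\mathcal K(\mathbf 0,\mathbf q)$ holds for every $\mathbf q$, since $\mathbf c\le\mathbf y\vee\mathbf 0$ already says $\mathbf c\le\mathbf y$. This trivial case is why the theorem speaks of nonzero degrees.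

To work with such pairs we need a description by sets. It is due to Kalimullin.

**Lemma 2 (Kalimullin).** For $A,B\subseteq\omega$ the following are equivalent.

* (i) There is a c.e. set $R$ with $A\times B\subseteq R$ and $(\overline A\times\overline B)\cap R=\emptyset$.
* (ii) For all $X,C$: if $C\le_eX\oplus A$ and $C\le_eX\oplus B$, then $C\le_eX$. That is, $\mathcal K(\deg A,\deg B)$ holds.

Two examples for (i). If $A$ is c.e. and $B$ is arbitrary, then $R=A\times\omega$ works; this is the trivial case above. For the useful example, let $<$ be a computable (strict) linear order of $\omega$, let $A$ be an initial segment of it, and let $B=\overline A$. Then $R=\{(a,b):a<b\}$ works. Everything in $A$ is below everything in $B$, so $A\times B\subseteq R$, and $\overline A\times\overline B=B\times A$ misses $R$. Later all our pairs will be of this form, and it is worth testing each argument on it.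

*Proof of (i)$\Rightarrow$(ii).* The purpose is to enumerate $C$ from $X$ alone, replacing the unknown sets $A,B$ by $R$. Let $C=\Gamma(X\oplus A)=\Lambda(X\oplus B)$. We claim that $n\in C$ iff there are axioms $\langle n,D\oplus E\rangle$ of $\Gamma$ and $\langle n,D'\oplus E'\rangle$ of $\Lambda$ with $D,D'\subseteq X$ and $E\times E'\subseteq R$. If $n\in C$, take axioms that witness it; then $E\subseteq A$ and $E'\subseteq B$, so $E\times E'\subseteq A\times B\subseteq R$. Conversely, suppose $E\times E'\subseteq R$. If neither $E\subseteq A$ nor $E'\subseteq B$, then $E\times E'$ contains a point of $\overline A\times\overline B$, which is impossible. So $E\subseteq A$, and then $n\in\Gamma(X\oplus A)=C$; or $E'\subseteq B$, and then $n\in\Lambda(X\oplus B)=C$. The right-hand side of the claim is an enumeration of $C$ from $X$, so $C\le_eX$.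

*Proof of (ii)$\Rightarrow$(i).* We assume that (i) fails and build $X$ and $C$ that refute (ii). The set $X$ will be $Y\oplus Z$, with $Y,Z$ made of columns, where column $k$ of $Y$ is $\{a:(k,a)\in Y\}$. We shall arrange that
$$n\in C\iff\exists a\in A\ (n,a)\in Y\iff\exists b\in B\ (n,b)\in Z,\tag{3}$$
so that $C\le_eX\oplus A$ and $C\le_eX\oplus B$, while $C\ne\Gamma_e(X)$ for all $e$.

First, $A$ and $B$ are nonempty: otherwise $A\times B=\emptyset$ and $R=\emptyset$ would satisfy (i). Fix $a^*\in A$ and $b^*\in B$. We build increasing sequences of finite sets $Y_e,Z_e\subseteq[0,n_e)\times\omega$ and $C_e\subseteq[0,n_e)$, with $n_0<n_1<\cdots$, such that (3) holds for $Y_e,Z_e,C_e$ and all $n<n_e$. Columns below $n_e$ are never changed after they are decided. Start with empty sets and $n_0=0$.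

At stage $e$ let $n=n_e$, and let $R$ be the set of all $(a,b)$ such that for some finite $F,G\subseteq(n,\infty)\times\omega$,
$$n\in\Gamma_e\big((Y_e\cup\{(n,a)\}\cup F)\oplus(Z_e\cup\{(n,b)\}\cup G)\big).$$
This $R$ is c.e., since $Y_e,Z_e$ are finite. As (i) fails, $R$ is not as in (i), so one of two cases occurs.

*There is $(a,b)\in(A\times B)\setminus R$.* Put $(n,a)$ into $Y$, $(n,b)$ into $Z$, $n$ into $C$, and let $n_{e+1}=n+1$. Then (3) holds in column $n$. Suppose that in the end $n\in\Gamma_e(Y\oplus Z)$, via an axiom with finite set $D\oplus E$. Let $F$ and $G$ be the parts of $D$ and $E$ in columns beyond $n$. Columns up to $n$ are final, so $D\subseteq Y_e\cup\{(n,a)\}\cup F$ and $E\subseteq Z_e\cup\{(n,b)\}\cup G$, whence $(a,b)\in R$, a contradiction. So $n\in C\setminus\Gamma_e(X)$.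

*There is $(a,b)\in(\overline A\times\overline B)\cap R$, via $F,G$.* Choose $n_{e+1}>n$ larger than all columns that occur in $F$ and $G$. Add $(n,a)$ and $F$ to $Y$, and add $(n,b)$ and $G$ to $Z$. Keep $n$ out of $C$; as $a\notin A$ and $b\notin B$, (3) holds in column $n$. The sets $F,G$ may have spoiled (3) in a column $k\in(n,n_{e+1})$, and we repair it as follows: if some $(k,a')\in F$ has $a'\in A$, or some $(k,b')\in G$ has $b'\in B$, add $(k,a^*)$ to $Y$, $(k,b^*)$ to $Z$ and $k$ to $C$. Then all three clauses of (3) are true at $k$. For the other $k$ all three are false. Since the repair only added elements, monotonicity gives $n\in\Gamma_e(X)$. So $n\in\Gamma_e(X)\setminus C$.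

Let $Y,Z,C$ be the unions and $X=Y\oplus Z$. By (3), $C\le_eX\oplus A$ and $C\le_eX\oplus B$, yet $C\ne\Gamma_e(X)$ for every $e$. So (ii) fails. $\square$

Condition (ii) depends only on degrees. So if $\mathcal K(\mathbf u,\mathbf v)$ holds, then *every* choice of representatives $U\in\mathbf u$, $V\in\mathbf v$ has a c.e. set $R$ as in (i).

## The skip bounds $\mathcal K$-partners, and why this alone fails at $\mathbf 0$

The first link between $\mathcal K$ and the skip is that one half of a pair is reducible to the complement of the other.

**Lemma 3.** If $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\ne\mathbf 0$, then $\mathbf q\le\mathbf p^\diamond$.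

*Proof.* Let $P\in\mathbf p$, $Q\in\mathbf q$, and let $R$ be c.e. as in Lemma 2(i). We show
$$Q=\{z:\exists y\in\overline P\ (y,z)\in R\}.\tag{4}$$
If $y\notin P$ and $(y,z)\in R$, then $z\in Q$, because $R$ misses $\overline P\times\overline Q$. Conversely, let $z\in Q$. The set $\{y:(y,z)\in R\}$ is c.e. and contains $P$. Since $\mathbf p\neq\mathbf 0$, the set $P$ is not c.e., so the inclusion is proper and some $y\notin P$ has $(y,z)\in R$. By (4), the axioms $\langle z,\{y\}\rangle$ with $(y,z)\in R$ give $Q\le_e\overline P$, and $\overline P\le_eP^\diamond$ by (1). $\square$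

This suggests a first definition. If $\mathbf p\le\mathbf a$ is nonzero and $\mathcal K(\mathbf p,\mathbf q)$, then $\mathbf q\le\mathbf p^\diamond\le\mathbf a^\diamond$. So one would try to say that $\mathbf a^\diamond$ is the least $\mathbf x$ that bounds all partners $\mathbf q$ of nonzero $\mathbf p\le\mathbf a$. At $\mathbf a=\mathbf 0$ there is no nonzero $\mathbf p\le\mathbf a$. The condition is empty and the least $\mathbf x$ is $\mathbf 0$, whereas $\mathbf 0^\diamond\neq\mathbf 0$. The degree $\mathbf a$ may simply not have enough $\mathcal K$-pairs below it.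

The natural repair is to enlarge $\mathbf a$: adjoin an auxiliary $\mathbf u$ and look at nonzero $\mathbf p\le\mathbf a\vee\mathbf u$. Now $\mathbf q\le(\mathbf a\vee\mathbf u)^\diamond$, and the trouble is that this may be far above $\mathbf a^\diamond$. If the test still demands $\mathbf q\le\mathbf x$, no $\mathbf x$ passes. Indeed, for any $\mathbf x$ there are nonzero $\mathbf u,\mathbf v$ with $\mathcal K(\mathbf u,\mathbf v)$ and $\mathbf v\not\le\mathbf x$ (this is what stages $4e$ and $4e+1$ of the construction below achieve, with a member of $\mathbf x$ in place of $A$). Taking $\mathbf p=\mathbf u$ and $\mathbf q=\mathbf v$ then kills $\mathbf x$. So the conclusion has to pay for the passage from $\mathbf a$ to $\mathbf a\vee\mathbf u$. The idea is to choose $\mathbf u$ as one half of a $\mathcal K$-pair; then the price is exactly the other half $\mathbf v$.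

## The skip of $\mathbf a\vee\mathbf u$ for half of a $\mathcal K$-pair

Take $\mathbf a=\mathbf 0$ first, with $U$ an initial segment of a computable linear order $<$, $V=\overline U$, and $V$ not c.e. Let $\Gamma$ be an operator. How can an element $w\in V$ help to certify that $y\notin\Gamma(U)$? Call $w$ *good for $y$* if no axiom $\langle y,E\rangle$ of $\Gamma$ has all of $E$ below $w$. If some $w\in V$ is good for $y$, then $y\notin\Gamma(U)$, since every finite $E\subseteq U$ lies below $w$. Suppose conversely that $y\notin\Gamma(U)$. The set of all $w$ that are *not* good for $y$ is c.e. It is contained in $V$: if $E$ lies below $w$ and $w\in U$, then $E\subseteq U$ and $y\in\Gamma(U)$. As $V$ is not c.e., some $w\in V$ is good for $y$. So $\overline{\Gamma(U)}$ can be enumerated from $V$ together with the complement of the c.e. set of all $(y,w)$ with $w$ not good for $y$; by (1), the latter is reducible to $\emptyset^\diamond$. The general argument is the same, with $R$ in place of the order and $A$-enumerations in place of c.e. sets.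

**Lemma 4.** If $\mathcal K(\mathbf u,\mathbf v)$ and $\mathbf v\not\le\mathbf a$, then $(\mathbf a\vee\mathbf u)^\diamond\le\mathbf a^\diamond\vee\mathbf v$.

*Proof.* Let $A,U,V$ be representatives, $R$ a c.e. set for $U,V$ as in Lemma 2(i), and $P=K_{A\oplus U}$, so that $\overline P=(A\oplus U)^\diamond$. Define the set of "not good" pairs
$$M=\{(\langle e,y\rangle,w):\Gamma_e\text{ has an axiom }\langle y,D\oplus E\rangle\text{ with }D\subseteq A\text{ and }E\times\{w\}\subseteq R\}.$$
Then $M\le_eA$: for each such axiom with $E\times\{w\}\subseteq R$, a c.e. condition, use the axiom $\langle(\langle e,y\rangle,w),D\rangle$.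

*Step 1: if $p\in P$ and $w\in V$, then $(p,w)\in M$.* Let $p=\langle e,y\rangle$. Some axiom $\langle y,D\oplus E\rangle$ of $\Gamma_e$ has $D\subseteq A$ and $E\subseteq U$. Then $E\times\{w\}\subseteq U\times V\subseteq R$.

*Step 2: if $p\notin P$ and $(p,w)\in M$, then $w\in V$.* Take the axiom that puts $(p,w)$ into $M$. Since $D\subseteq A$ but $p\notin P$, we have $E\not\subseteq U$. Choose $z\in E\setminus U$. Then $(z,w)\in R$, and $R$ misses $\overline U\times\overline V$, so $w\in V$.

*Step 3: if $p\notin P$, then some $w\in V$ has $(p,w)\notin M$.* By Step 2, the set $\{w:(p,w)\in M\}$ is contained in $V$. It is $\le_eA$, because $p$ is fixed and $M\le_eA$. As $V\not\le_eA$, it is a proper subset of $V$.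

Steps 1 and 3 together say
$$\overline P=\{p:\exists w\in V\ (p,w)\notin M\}.$$
So $\overline P\le_eV\oplus\overline M$, with axioms asking for $w\in V$ and $(p,w)\in\overline M$. By (1), $\overline M\le_eA^\diamond$, and hence $(A\oplus U)^\diamond=\overline P\le_eV\oplus A^\diamond$. $\square$

## Every $\mathbf x\ge\mathbf a^\diamond$ satisfies $\Theta(\mathbf a,\mathbf x)$

Let $\mathbf a^\diamond\le\mathbf x$, and let nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ satisfy the hypotheses in $\Theta$: $\mathcal K(\mathbf u,\mathbf v)$, $\mathcal K(\mathbf p,\mathbf q)$, $\mathbf v\not\le\mathbf a$, $\mathbf p\le\mathbf a\vee\mathbf u$. By Lemma 3, then (2), then Lemma 4,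
$$\mathbf q\ \le\ \mathbf p^\diamond\ \le\ (\mathbf a\vee\mathbf u)^\diamond\ \le\ \mathbf a^\diamond\vee\mathbf v\ \le\ \mathbf x\vee\mathbf v.$$
So $\Theta(\mathbf a,\mathbf x)$ holds. This is one direction of Theorem 1. Of the four "nonzero" clauses the argument used only $\mathbf p\ne\mathbf 0$.

## Two cuts in the tree of strings, one coding $K_A$

For the other direction, let $\mathbf a^\diamond\not\le\mathbf x$. We must produce one failed test: two $\mathcal K$-pairs $(U,V)$ and $(P,Q)$ with
$$V\not\le_eA,\qquad P\le_eA\oplus U,\qquad Q\not\le_eX\oplus V,$$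
and none of the four sets c.e. Using the same pair twice cannot work, since $Q=V$ is always reducible to $X\oplus V$. So $P$ must differ from $U$, and the difference must involve $A$. We let $U$ be the set of strings to the left of a path $\alpha$, and $P$ the set of strings to the left of a second path $\beta$, obtained from $\alpha$ by writing bits of $S=K_A$ into it.

Fix $A\in\mathbf a$, $X\in\mathbf x$ and $S=K_A$. Then $S\le_eA$ and $\overline S=A^\diamond\not\le_eX$.

**Definition.** For $\xi,\eta\in\omega^{\le\omega}$ (finite or infinite sequences of numbers), $\xi<_L\eta$ means that at the first place where they differ both are defined and $\xi$ is smaller there. We write $\xi\le\eta$ if $\xi\sqsubseteq\eta$ (initial segment) or $\xi<_L\eta$.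

For example, $(2)\le(2,0)\le(2,1)\le(3)$, where the first relation is $\sqsubseteq$ and the others are $<_L$. This is a linear order: replace $\xi$ by the infinite sequence that lists $\xi(0)+1,\xi(1)+1,\dots$ and continues with zeros if $\xi$ is finite. Then $\le$ becomes the usual lexicographic order of infinite sequences. On $\omega^{<\omega}$ the order is computable.

**Definition.** For $D\subseteq\omega$ and $\xi\in\omega^{\le\omega}$, let $F_D(\xi)$ be the sequence of the same length as $\xi$ with $F_D(\xi)(k)=2\xi(k)+\chi_D(\xi(k))$.

For $D=\{1\}$ we get $F_D(0,1,1,3)=(0,3,3,6)$. So $F_D$ doubles every entry $m$ and adds the bit "$m\in D$". Two properties are needed.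
$$\xi\le\eta\ \Longrightarrow\ F_D(\xi)\le F_D(\eta);\qquad\quad D\subseteq D'\ \Longrightarrow\ F_D(\xi)\le F_{D'}(\xi).\tag{5}$$
For the first, $F_D$ clearly preserves $\sqsubseteq$. It preserves $<_L$ because $m<m'$ implies $2m+\chi_D(m)\le2m+1<2m'$. For the second, both sequences have the same length, and wherever they differ the one for $D'$ is larger by $1$. The second property is the point of the coding: learning that $m\in S$ moves a coded string only to the *right*. Positive information about $S$ therefore enlarges the set to the left of it.

For $\alpha\in\omega^\omega$ put $\beta=F_S(\alpha)$ and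
$$U=\{\sigma\in\omega^{<\omega}:\sigma\le\alpha\},\qquad V=\overline U=\{\sigma:\alpha<_L\sigma\},$$
$$P=\{\tau\in\omega^{<\omega}:\tau\le\beta\},\qquad Q=\overline P=\{\tau:\beta<_L\tau\}.$$
The second descriptions of $V$ and $Q$ hold because a finite string never extends an infinite path.

**Lemma 5.** For every $\alpha$, both $\mathcal K(\deg U,\deg V)$ and $\mathcal K(\deg P,\deg Q)$ hold.

*Proof.* $U$ and $P$ are initial segments of the computable linear order $\le$ on $\omega^{<\omega}$, and $V$, $Q$ are their complements. The set $R=\{(\sigma,\tau):\sigma\le\tau,\ \sigma\ne\tau\}$ is c.e. Elements of $U$ are strictly below elements of $V$, so $U\times V\subseteq R$ and $\overline U\times\overline V=V\times U$ is disjoint from $R$. The same holds for $P,Q$. Apply Lemma 2. $\square$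

**Lemma 6.** For every $\alpha$, $P\le_eA\oplus U$.

*Proof.* As $S\le_eA$, it is enough to enumerate $P$ from $S\oplus U$. We show
$$\tau\in P\iff\exists\sigma\in U\ \exists\text{ finite }D\subseteq S\ \ \big(\tau\le F_D(\sigma)\big).$$
Given $\tau\in P$, let $\ell=|\tau|$, $\sigma=\alpha\upharpoonright\ell\in U$ and $D=S\cap\operatorname{ran}\sigma$. Then $F_D(\sigma)=F_S(\sigma)=\beta\upharpoonright\ell$. From $\tau\le\beta$ we get $\tau\le\beta\upharpoonright\ell$: either $\tau\sqsubset\beta$ and $\tau=\beta\upharpoonright\ell$, or the first difference occurs at a place below $\ell$. Conversely, if $\sigma\in U$, $D\subseteq S$ and $\tau\le F_D(\sigma)$, then by (5)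
$$\tau\le F_D(\sigma)\le F_S(\sigma)\le F_S(\alpha)=\beta,$$
so $\tau\in P$. Finally, $\tau\le F_D(\sigma)$ is a computable condition on $\tau,D,\sigma$. $\square$

What $Q$ knows is the opposite kind of information. If $\tau\sqsubset\beta$ has length $k$ and $\alpha(k)=m$, then $\beta(k)$ is $2m$ or $2m+1$, and
$$\tau^\frown(2m+1)\in Q\iff\beta(k)=2m\iff m\notin S.\tag{6}$$
So $Q$ contains negative facts about $S$, and $X$ cannot enumerate $\overline S$. It remains to choose $\alpha$ so generically that adding $V$ to $X$ does not help.

## Choosing the path $\alpha$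

We build $\sigma_0\sqsubset\sigma_1\sqsubset\cdots$ with $\sigma_0=\emptyset$ and let $\alpha=\bigcup_s\sigma_s$. Let $W_e$ be the $e$-th c.e. set. At stage $s$ write $\sigma=\sigma_s$ and $\tau=F_S(\sigma)$. Then $\tau\sqsubset\beta$ and $|\tau|=|\sigma|$. Each stage adds at least one entry, so $\alpha$ is infinite.

**Stage $s=4e$.** *Purpose: $V\ne\Gamma_e(A)$.* If $\sigma^\frown1\in\Gamma_e(A)$, let $\sigma_{s+1}=\sigma^\frown1$. Then $\sigma^\frown1\sqsubset\alpha$, so $\sigma^\frown1\notin V$. Otherwise let $\sigma_{s+1}=\sigma^\frown0$. Then $\alpha<_L\sigma^\frown1$, so $\sigma^\frown1\in V\setminus\Gamma_e(A)$.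

**Stage $s=4e+1$.** *Purpose: $U\ne W_e$.* If $\sigma^\frown1\in W_e$, let $\sigma_{s+1}=\sigma^\frown0$. Then $\alpha<_L\sigma^\frown1$, so $\sigma^\frown1\notin U$. Otherwise let $\sigma_{s+1}=\sigma^\frown1$, so that $\sigma^\frown1\in U\setminus W_e$.

**Stage $s=4e+2$.** *Purpose: $P\ne W_e$.* If $\tau^\frown2\in W_e$, let $\sigma_{s+1}=\sigma^\frown0$. Then $\beta(|\tau|)\in\{0,1\}$, so $\beta<_L\tau^\frown2$ and $\tau^\frown2\notin P$. Otherwise let $\sigma_{s+1}=\sigma^\frown1$. Then $\beta(|\tau|)\in\{2,3\}$, so $\tau^\frown2\le\beta$ and $\tau^\frown2\in P\setminus W_e$.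

**Stage $s=4e+3$.** *Purpose: $Q\ne\Gamma_e(X\oplus V)$.* For $m\in\omega$ let $\rho_m=\tau^\frown(2m+1)$. By (6), if the next entry of $\alpha$ is $m$, then $\rho_m\in Q\iff m\notin S$. So if $\Gamma_e(X\oplus V)$ were $Q$ whatever $m$ we choose, it would enumerate $\overline S$. To turn this into an enumeration from $X$ alone, we ask whether *some* continuation of $\alpha$ makes the operator accept $\rho_m$. Continuing to the string $\sigma'$ guarantees that every $\varepsilon$ with $\sigma'<_L\varepsilon$ lies in $V$. So let $N$ be the set of all $m$ for which there are a finite string $\sigma'\sqsupseteq\sigma^\frown m$ and an axiom $\langle\rho_m,D\oplus E\rangle$ of $\Gamma_e$ such that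
$$D\subseteq X\quad\text{and}\quad\sigma'<_L\varepsilon\ \text{ for every }\varepsilon\in E.$$
Then $N\le_eX$, with axiom $\langle m,D\rangle$ for every such $\sigma'$ and $\langle\rho_m,D\oplus E\rangle$. These axioms form a c.e. set, because $\sigma,\tau,e$ are fixed finite data. (It does not matter that $\tau$ was found using $S$.) Since $\overline S\not\le_eX$, we have $N\ne\overline S$. So there is an $m$ with either $m\in N\setminus\overline S=S\cap N$ or $m\in\overline S\setminus N$, that is, $m\notin S\cup N$.

*Case 1: $m\in S\cap N$.* Let $\sigma_{s+1}=\sigma'$, where $\sigma'$ is as in the definition of $m\in N$. For every $\varepsilon\in E$ we have $\sigma'<_L\varepsilon$ and $\sigma'\sqsubset\alpha$, so $\alpha<_L\varepsilon$. Thus $E\subseteq V$ and $\rho_m\in\Gamma_e(X\oplus V)$. But $\alpha(|\sigma|)=m\in S$, so $\beta(|\tau|)=2m+1$, hence $\rho_m\sqsubset\beta$ and $\rho_m\notin Q$.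

*Case 2: $m\notin S\cup N$.* Let $\sigma_{s+1}=\sigma^\frown m$. As $m\notin S$, we have $\beta(|\tau|)=2m$, so $\beta<_L\rho_m$ and $\rho_m\in Q$. Suppose that $\rho_m\in\Gamma_e(X\oplus V)$ via an axiom with $D\subseteq X$ and finite $E\subseteq V$. Each $\varepsilon\in E$ satisfies $\alpha<_L\varepsilon$, which is visible at some finite place. So for all large $n$ the string $\sigma'=\alpha\upharpoonright n$ extends $\sigma^\frown m$ and satisfies $\sigma'<_L\varepsilon$ for every $\varepsilon\in E$. This puts $m$ into $N$, a contradiction. So $\rho_m\in Q\setminus\Gamma_e(X\oplus V)$.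

This ends the construction. It is here that infinitely branching strings are used: the next entry of $\alpha$ may have to be any $m$ at which $N$ and $\overline S$ disagree.

## Completing the proof of Theorem 1

Let $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ be the degrees of $U,V,P,Q$ for the path just built. By Lemma 5, $\mathcal K(\mathbf u,\mathbf v)$ and $\mathcal K(\mathbf p,\mathbf q)$ hold. The stages $4e$ give $\mathbf v\not\le\mathbf a$, and so $\mathbf v\ne\mathbf 0$. The stages $4e+1$ and $4e+2$ give $\mathbf u\ne\mathbf 0$ and $\mathbf p\ne\mathbf 0$. By Lemma 6, $\mathbf p\le\mathbf a\vee\mathbf u$. The stages $4e+3$ give $\mathbf q\not\le\mathbf x\vee\mathbf v$, and so $\mathbf q\ne\mathbf 0$. Hence $\Theta(\mathbf a,\mathbf x)$ fails whenever $\mathbf a^\diamond\not\le\mathbf x$.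

With the converse proved earlier, $\mathbf a^\diamond\le\mathbf x\iff\Theta(\mathbf a,\mathbf x)$ for all $\mathbf a,\mathbf x$. Thus $\{\mathbf x:\Theta(\mathbf a,\mathbf x)\}$ is the cone above $\mathbf a^\diamond$, its least element is $\mathbf a^\diamond$, and $\varphi(\mathbf a,\mathbf b)$ says exactly that $\mathbf b$ is this least element. This proves Theorem 1. $\blacksquare$

## Why the clauses $\mathbf p\ne\mathbf 0$ and $\mathbf v\not\le\mathbf a$ are there

*The clause $\mathbf p\ne\mathbf 0$.* Remove all the "nonzero" clauses from $\Theta$. Given $\mathbf a,\mathbf x$, take any $\mathbf v\not\le\mathbf a$, let $\mathbf u=\mathbf p=\mathbf 0$, and choose $\mathbf q\not\le\mathbf x\vee\mathbf v$ (for example the skip of $\mathbf x\vee\mathbf v$). The pairs $(\mathbf 0,\mathbf v)$ and $(\mathbf 0,\mathbf q)$ satisfy $\mathcal K$, and $\mathbf p\le\mathbf a\vee\mathbf u$, so $\mathbf x$ fails the test. No $\mathbf x$ would pass. Keeping only $\mathbf p\ne\mathbf 0$ is enough, though. The direction from $\mathbf a^\diamond\le\mathbf x$ used nothing else, and the other direction produced a failed test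 with all four degrees nonzero.

*The clause $\mathbf v\not\le\mathbf a$.* It was used in Step 3 of Lemma 4. Here is an example where the test without it fails already at $\mathbf x=\mathbf a^\diamond$. We use the textbook fact that $Y$ is c.e. in $Z$ iff $Y\le_eZ\oplus\overline Z$. Let $T=\emptyset''\oplus\overline{\emptyset''}$, so that $Y\le_eT$ iff $Y$ is c.e. in $\emptyset''$.

Let $f=\chi_{\emptyset''}$, $U=\{\sigma\in2^{<\omega}:\sigma\le f\}$ and $V=2^{<\omega}\setminus U$. Then $U\oplus V\equiv_eT$. Indeed, $U$ and $V$ are computable from $f$. Conversely, a string $\sigma$ of length $n$ equals $f\upharpoonright n$ iff $\sigma\in U$ and either $\sigma=1^n$ or the next string of length $n$ in the order is in $V$; this enumerates the graph of $f$ from $U\oplus V$. Neither $U$ nor $V$ is c.e.: otherwise $U$ would be computable in $\emptyset'$, and so would $\emptyset''$, because $f\upharpoonright n$ is the largest string of length $n$ in $U$.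

Let $g=\chi_{\emptyset'''}$, $P=\{\sigma\in2^{<\omega}:\sigma\le g\}$ and $Q=2^{<\omega}\setminus P$. Since $\emptyset'''$ is c.e. in $\emptyset''$, there is a $\emptyset''$-computable sequence of approximations $g_s$ to $g$ in which entries only change from $0$ to $1$. It is nondecreasing in $\le$. So $\sigma\le g$ iff $\sigma\le g_s$ for some $s$: if $\sigma\le g$, take $s$ with $g_s\upharpoonright|\sigma|=g\upharpoonright|\sigma|$; conversely $g_s\le g$. Hence $P$ is c.e. in $\emptyset''$, that is, $P\le_eT$. But $Q\not\le_eT$, since otherwise $P$ and $Q$ would both be c.e. in $\emptyset''$ and $\emptyset'''\le_T\emptyset''$. In particular $Q$ is not c.e. Also $P$ is not c.e., since otherwise $Q\le_T\emptyset'$ and so $Q\le_eT$. As in Lemma 5, both pairs are $\mathcal K$-pairs. So $\mathbf u,\mathbf v,\mathbf p,\mathbf q$, the degrees of these sets, are nonzero.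

Now let $\mathbf a=\mathbf v$. Then $\mathbf p\le\deg T=\mathbf v\vee\mathbf u=\mathbf a\vee\mathbf u$, so every hypothesis of the test holds except $\mathbf v\not\le\mathbf a$. Apply Lemma 4 with base $\mathbf 0$ and the pair $(\mathbf v,\mathbf u)$, which is allowed since $\mathbf u\not\le\mathbf 0$:
$$\mathbf a^\diamond=\mathbf v^\diamond\le\mathbf 0^\diamond\vee\mathbf u\le\deg T,$$
where $\mathbf 0^\diamond\le\deg T$ because $\emptyset^\diamond$ is computable in $\emptyset''$. Hence $\mathbf a^\diamond\vee\mathbf v\le\deg T$, and therefore $\mathbf q\not\le\mathbf a^\diamond\vee\mathbf v$. Without the clause, $\mathbf x=\mathbf a^\diamond$ would fail.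

## An exact skip formula, the jump, cototality and complexity

**Proposition 7.** If $\mathcal K(\mathbf u,\mathbf v)$, $\mathbf u\ne\mathbf 0$ and $\mathbf v\not\le\mathbf a$, then $(\mathbf a\vee\mathbf u)^\diamond=\mathbf a^\diamond\vee\mathbf v$.

*Proof.* "$\le$" is Lemma 4. For "$\ge$", (2) gives $\mathbf a^\diamond\le(\mathbf a\vee\mathbf u)^\diamond$, and Lemma 3 with (2) gives $\mathbf v\le\mathbf u^\diamond\le(\mathbf a\vee\mathbf u)^\diamond$. $\square$

The construction also shows that in $\Theta$ it suffices to quantify over $\mathcal K$-pairs of the form $\{\deg Y,\deg\overline Y\}$ with $Y$ an initial segment of a computable linear order. The failed test it produced is of this kind, and the other direction holds for all pairs.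

*The jump.* The enumeration jump of $A$ is $K_A\oplus\overline{K_A}\equiv_eA\oplus A^\diamond$, so $\mathbf a'=\mathbf a\vee\mathbf a^\diamond$. It is known, by Kalimullin, that the jump is first-order definable in $(\mathcal D_e,\le)$. Theorem 1 gives a definition independent of the earlier ones, since its proof did not use them: $\mathbf b=\mathbf a'$ iff $\exists\mathbf s\,(\varphi(\mathbf a,\mathbf s)\wedge\mathbf b=\mathbf a\vee\mathbf s)$. In particular $\mathbf 0'_e=\mathbf 0^\diamond$ is the least $\mathbf x$ such that $\mathbf q\le\mathbf x\vee\mathbf v$ for all nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ with $\mathcal K(\mathbf u,\mathbf v)$, $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\le\mathbf u$. Here $\mathbf v\not\le\mathbf 0$ is automatic.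

*Cototal degrees.* A set $A$ is cototal if $A\le_e\overline A$, and it is known that $A$ has cototal degree iff $A\le_eA^\diamond$. Granting this fact, $\mathbf a$ is cototal iff $\forall\mathbf x\,(\Theta(\mathbf a,\mathbf x)\to\mathbf a\le\mathbf x)$. If $\mathbf a\le\mathbf a^\diamond$ and $\Theta(\mathbf a,\mathbf x)$, then $\mathbf a\le\mathbf a^\diamond\le\mathbf x$; conversely, take $\mathbf x=\mathbf a^\diamond$. So the cototal degrees are definable.

*Automorphisms.* An automorphism $\pi$ of $(\mathcal D_e,\le)$ preserves the truth of $\varphi$, so $\pi(\mathbf a^\diamond)=\pi(\mathbf a)^\diamond$ for all $\mathbf a$.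

*Complexity.* In the language $(\le,\vee,\mathbf 0)$ the formula $\mathcal K$ is $\Pi_1$. In $\Theta$ it occurs in the hypothesis of an implication under universal quantifiers, so $\Theta$, that is, "$\mathbf a^\diamond\le\mathbf x$", is $\Pi_2$. In $\varphi$, the formula $\Theta$ occurs once positively and once in a hypothesis under $\forall\mathbf x$, so "$\mathbf b=\mathbf a^\diamond$" is $\Pi_3$.

## The same formula in skip-closed ideals

**Theorem 8.** Let $\mathcal I\subseteq\mathcal D_e$ be a nonempty ideal (closed downward and under $\vee$) that is closed under the skip. Then the same $\varphi$ defines the skip in $(\mathcal I,\le)$.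

Examples are $\mathcal D_e$ itself and the degrees of arithmetical sets. The latter is closed downward and under the skip because every set $\le_eA$, and in particular $K_A$, is c.e. in $A$.

*Proof.* Joins and $\mathbf 0$ are the same in $\mathcal I$ as in $\mathcal D_e$. The remaining task is to see that the witnesses built in the proof of Theorem 1 can be found in $\mathcal I$.

*Step 1: $\mathcal I$ is closed under "arithmetical in".* We show that if a set is arithmetical in finitely many sets with degrees in $\mathcal I$, then its degree is in $\mathcal I$. Let $Z$ be the join of these sets; then $\deg Z\in\mathcal I$. By (1), $\overline Z\le_eZ^\diamond$, so $\deg(Z\oplus\overline Z)\in\mathcal I$. If $\deg(Z\oplus\overline Z)\in\mathcal I$, then the Turing jump $Z'$, being c.e. in $Z$, satisfies $Z'\le_eZ\oplus\overline Z$. Hence $\overline{Z'}\le_e(Z\oplus\overline Z)^\diamond$ by (1), and $\deg(Z'\oplus\overline{Z'})\in\mathcal I$. By induction $\deg(Z^{(n)}\oplus\overline{Z^{(n)}})\in\mathcal I$ for all $n$. A set arithmetical in $Z$ is computable in some $Z^{(n)}$, so it is $\le_eZ^{(n)}\oplus\overline{Z^{(n)}}$.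

*Step 2: $\mathcal K$ means the same in $\mathcal I$.* Let $\deg A,\deg B\in\mathcal I$. If $\mathcal K(\deg A,\deg B)$ holds in $\mathcal D_e$, it holds in $\mathcal I$, where fewer $\mathbf y,\mathbf c$ are considered. If it fails in $\mathcal D_e$, then Lemma 2(i) fails, and the proof of (ii)$\Rightarrow$(i) builds $X,C$ that witness the failure. Make every choice there least, in the following sense. With the oracle $(A\oplus B)'$, membership in $A$, in $B$ and, uniformly, in the c.e. set $R$ of each stage is decidable. So we can search for the first pair $(a,b)$ that falls under one of the two cases, and in the second case for the first $F,G$. Thus $X$ and $C$ are computable in $(A\oplus B)'$. By Step 1 their degrees are in $\mathcal I$, and $\mathcal K$ fails in $\mathcal I$.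

*Step 3: $\Theta$ means the same in $\mathcal I$.* Let $\mathbf a,\mathbf x\in\mathcal I$. If $\mathbf a^\diamond\le\mathbf x$, then $\Theta(\mathbf a,\mathbf x)$ holds in $\mathcal D_e$, hence in $\mathcal I$ by Step 2, because fewer quadruples are considered. If $\mathbf a^\diamond\not\le\mathbf x$, carry out the construction of $\alpha$, again making the first available choices. The oracle $(A\oplus X)'$ decides $S$, the sets $\Gamma_e(A)$ and $W_e$, and, uniformly, the set $N\le_eX$ of each stage $4e+3$. So $\alpha$, $\beta$ and $U,V,P,Q$ are computable in $(A\oplus X)'$. By Step 1 their degrees are in $\mathcal I$, and by Step 2 they are a failed test in $\mathcal I$.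

So for $\mathbf a,\mathbf x\in\mathcal I$, the formula $\Theta(\mathbf a,\mathbf x)$ holds in $\mathcal I$ iff $\mathbf a^\diamond\le\mathbf x$. Since $\mathbf a^\diamond\in\mathcal I$, it is the least such $\mathbf x$ in $\mathcal I$, and $\varphi$ defines it there. $\square$
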